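# Sums of two products modulo $m$ with all factors of size about $m^{1/k}$

## 1. Counting tuples suggests $m^{1/(2k)}$, and $k=1$ refutes it

Let $m\in\mathbb N$, let $k$ be a positive integer, and let $a,b,c$ be integers with $(abc,m)=1$. Look at the congruence
$$a\,x_1x_2\cdots x_k+b\,x_{k+1}x_{k+2}\cdots x_{2k}\equiv c\pmod m .\tag{1}$$
How small can we take the positive integers $x_i$? More precisely, for which $X=X(m,k)$ does (1) have a solution with $1\le x_i\le X$ for every choice of $a,b,c$ coprime to $m$?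

Here is the answer one would first guess. There are about $X^{2k}$ tuples, and there are $m$ residue classes for the left side. If the values were spread evenly, about $X^{2k}/m$ tuples would hit $c$. So any $X$ somewhat larger than $m^{1/(2k)}$ should do.

Test this on $k=1$ with $a=b=1$, $c=-1$. We need $x_1+x_2\equiv-1\pmod m$. The left side is a positive integer, so it is at least $m-1$, and one of $x_1,x_2$ is at least $(m-1)/2$. The guess promised $\sqrt m$, and it is badly wrong.

Test $k=2$, $m=101$, again with $a=b=1$, $c=-1$. The guess is a little above $101^{1/4}\approx 3.2$. But if all $x_i\le 7$, then $x_1x_2+x_3x_4\le 98<100$, so nothing is congruent to $-1$. With $8$ allowed we succeed: $8\cdot 8+6\cdot 6=100$.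

The reason is the same both times. The products are honest integers of size at most $X^k$, and if $X^k$ is small compared with $m$ they never wrap around. The argument is completely general.

**Theorem 2 (sharpness).** For $a=b=1$, $c=-1$ and every $m\ge2$, every solution of (1) in positive integers has $\max_i x_i\ge((m-1)/2)^{1/k}$. So the exponent $1/k$ is optimal for the problem, and Theorem 1 below is optimal up to a power of $\log m$.

**Proof.** The positive integer $x_1\cdots x_k+x_{k+1}\cdots x_{2k}$ is $\equiv-1\pmod m$, so it is at least $m-1$. Hence one of the two products is at least $(m-1)/2$, and one of its $k$ factors is at least $((m-1)/2)^{1/k}$. $\square$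

## 2. The exponent $1/k$: hand computations and the statements

The corrected guess is $X\approx m^{1/k}$. Then each product ranges over integers up to about $m$ and has at least the chance to meet most classes.

For $k=1$ this is true: put $x_2=1$ and choose $x_1\in[1,m]$ with $ax_1\equiv c-b$.

For $k=2$, $m=7$ we may use $x_i\in\{1,2\}$, since $2<\sqrt7<3$. The products form $P=\{1,2,4\}$, which is the subgroup of squares in $(\mathbb Z/7)^*$. Hence $aP$ and $bP$ are each $P$ or $-P$. Now $P+P$ contains
$$1+1=2,\quad 1+2=3,\quad 2+2=4,\quad 1+4=5,\quad 2+4=6,\quad 4+4\equiv1,$$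
so it contains every nonzero class, and so does $-P-P$. Also $P-P$ contains $\pm1,\ \pm2=\pm(4-2),\ \pm3=\pm(4-1)$. So for $m=7$, $k=2$ the bound $X=2$ works for all $a,b,c$.

One warning comes from $m=2$ and $k\ge2$. Here $m^{1/k}<2$ forces all $x_i=1$, and $a+b$ is even while $c$ is odd. So the literal bound $m^{1/k}$ fails. Parity matters for every even $m$: then $a,b,c$ are odd, and (1) forces exactly one of the two products to be even. We return to this in Section 4.

The paper "Sum-Products Mod M And The Congruence $ax_1x_2\cdots x_k+bx_{k+1}x_{k+2}\cdots x_{2k}\equiv c \pmod m$" (http://math.colgate.edu/~integers/u72/u72.pdf) considers the number $r=\omega(m)$ of distinct primes dividing $m$ and the maximum multiplicity $E$ of a prime factor of $m$. Its Theorem 1 says that for $m>c(E,k,r)$ there is a solution with $1\le x_i\le 2m^{2/k}$. The conjecture is that one can have $1\le x_i\ll_{\varepsilon,k}m^{1/k+\varepsilon}$, uniformly in $E$ and $r$: for every $k$ and $\varepsilon>0$ there is $C(\varepsilon,k)$ such that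 for every $m$ and all $a,b,c$ with $(abc,m)=1$ there is a solution of (1) with $1\le x_i\le C(\varepsilon,k)m^{1/k+\varepsilon}$. We prove this conjecture in a stronger form.

**Theorem 1.** Let $k\ge1$ and $A_k=24k(k^2+1)$. There is a constant $C_k$ such that for all $m\in\mathbb N$ and all integers $a,b,c$ with $(abc,m)=1$, congruence (1) has a solution with
$$1\le x_i\le C_k\,m^{1/k}(\log(m+2))^{A_k}\qquad(1\le i\le 2k).$$
Since $(\log(m+2))^{A_k}\ll_{\varepsilon,k}m^\varepsilon$, the conjecture holds, uniformly in $E$ and $r$.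

The same proof allows boxes with unequal sides and different numbers of variables in the two products.

**Theorem 3.** Let $\kappa\ge1$, $A=24\kappa(\kappa^2+1)$, $1\le k,l\le\kappa$.

(a) For $\delta\in(0,1]$ there is $m_1(\kappa,\delta)$ such that for $m\ge m_1$, $(abc,m)=1$ and reals $B_i,B_j'\ge m^\delta$ with $\prod_{i\le k}B_i\ge 2m(\log m)^A$ and $\prod_{j\le l}B_j'\ge2m(\log m)^A$, the congruence
$$a\,x_1\cdots x_k+b\,y_1\cdots y_l\equiv c\pmod m$$
has a solution with $1\le x_i\le B_i$, $1\le y_j\le B_j'$.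

(b) For $\varepsilon>0$ there is $m_2(\kappa,\varepsilon)$ such that the same conclusion holds for $m\ge m_2$ and any reals $B_i,B_j'\ge1$ with $\prod B_i\ge m^{1+\varepsilon}$ and $\prod B_j'\ge m^{1+\varepsilon}$.

## 3. Characters, conductors and divisor functions

Write $G=(\mathbb Z/m)^*$ and let $\chi$ run over the $\varphi(m)$ Dirichlet characters mod $m$, with $\chi_0$ the principal one. Orthogonality says that $\frac1{\varphi(m)}\sum_\chi\chi(x)\bar\chi(y)$ is $1$ if $x\equiv y$ are units and $0$ otherwise when $(xy,m)=1$. Parseval says that a function $F(r)=\sum_\chi c_\chi\bar\chi(r)$ on $G$ has $\sum_{r\in G}|F(r)|^2=\varphi(m)\sum_\chi|c_\chi|^2$.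

**Conductor.** The conductor of $\chi$ mod $m$ is the least $q\mid m$ such that $\chi(n)=\chi^*(n)$ for all $n$ coprime to $m$, for some character $\chi^*$ mod $q$; this $\chi^*$ is primitive. For example, the character mod $12$ with value $1$ at $1,5$ and $-1$ at $7,11$ depends only on $n$ mod $4$ and has conductor $4$. The principal character has conductor $1$, and no character has conductor $2$. A character mod $p^\beta$ ($\beta\ge2$) that is trivial on all units $\equiv1\pmod{p^{\beta-1}}$ has conductor dividing $p^{\beta-1}$. If $\chi=\prod_p\chi_p$ with $\chi_p$ mod $p^{\alpha}$ for $p^\alpha\|m$, then the conductor of $\chi$ is the product of those of the $\chi_p$.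

**Jacobi sums.** For characters $\chi_1,\chi_2$ mod a prime $p$, both nontrivial, $\sum_{s\ne0,1}\chi_1(s)\chi_2(1-s)$ has absolute value $\sqrt p$ if $\chi_1\chi_2$ is nontrivial, and $1$ if it is trivial. For example, let $p=5$ and $\chi(2)=i$, so $\chi(4)=-1$, $\chi(3)=-i$. Then $s=2,3,4$ contribute $\chi(2)\chi(4)=-i$, $\chi(3)\chi(3)=-1$, $\chi(4)\chi(2)=-i$, and $|-1-2i|=\sqrt5$.

**Pólya–Vinogradov.** For a primitive character $\chi^*$ mod $q>1$ and any $x$, $\left|\sum_{w\le x}\chi^*(w)\right|\ll\sqrt q\log q$.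

**Arithmetic functions.** We use $2^{\omega(m)}=m^{o(1)}$, $\omega(m)\ll\log m$, $\varphi(m)\gg m/\log\log m$, and $\pi(x)\sim x/\log x$. Let $\tau_j(n)$ be the number of ordered factorizations of $n$ into $j$ positive integers. Two facts are needed.

First, $\tau_k(n)^2\le\tau_{k^2}(n)$. Indeed $\tau_{k^2}(n)$ counts $k\times k$ matrices of positive integers whose entries multiply to $n$. Send such a matrix to its row products $(d_i)$ and column products $(e_j)$. It suffices that every pair of factorizations $n=\prod d_i=\prod e_j$ arises, and this can be done one prime at a time, with exponents. So let $d_i,e_j\ge0$ be integers with $\sum d_i=\sum e_j=S$. Put $S$ balls in a line, cut the line into consecutive row blocks of lengths $d_1,\dots,d_k$, and also into consecutive column blocks of lengths $e_1,\dots,e_k$. Let entry $(i,j)$ be the number of balls in row block $i$ and column block $j$. The row sums are $d_i$ and the column sums are $e_j$. (Example: $\tau_2(4)^2=9\le10=\tau_4(4)$.)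

Second, $\sum_{n\le x}\tau_j(n)\le x(1+\log x)^{j-1}$ for $x\ge1$. This holds for $j=1$, and inductively
$$\sum_{n\le x}\tau_{j+1}(n)=\sum_{d\le x}\sum_{n\le x/d}\tau_j(n)\le\sum_{d\le x}\frac xd(1+\log x)^{j-1}\le x(1+\log x)^j .$$

## 4. Cauchy–Schwarz on prime moduli misses by a power of the logarithm

We count solutions with characters. Let us try it in the cleanest case: $m=p$ an odd prime, $k=2$, $X=\lfloor\sqrt p\rfloor$. Let $N(r)$ be the number of pairs $u_1,u_2\le X$ with $u_1u_2\equiv r$, and $U(\chi)=\big(\sum_{u\le X}\chi(u)\big)^2$, so that $N(r)=\frac1{p-1}\sum_\chi\bar\chi(r)U(\chi)$. Put $h(r)=\bar b(c-ar)$, where $\bar b$ is the inverse of $b$, and let $\mathcal R$ be the set of $r$ mod $p$ with $r$ and $h(r)$ both units; it has $p-2$ elements. Since $ar+b\,h(r)\equiv c$, we want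
$$T=\sum_{r\in\mathcal R}N(r)N(h(r))=\frac1{(p-1)^2}\sum_{\chi_1,\chi_2}U(\chi_1)U(\chi_2)J(\bar\chi_1,\bar\chi_2),\qquad J(\chi_1,\chi_2)=\sum_{r\in\mathcal R}\chi_1(r)\chi_2(h(r)),$$
to be positive. The pair $(\chi_0,\chi_0)$ gives $(p-2)X^4/(p-1)^2\sim p$. There are two natural ways to bound the rest.

The first uses the size of $J$. For all other pairs $|J|\le\sqrt p$ (substitute $r=ca^{-1}s$ to get a Jacobi sum). By Cauchy–Schwarz, $(\sum|U|)^2\le(p-1)\sum|U|^2$. The mean $\frac1{p-1}\sum_\chi|U|^2$ counts solutions of $u_1u_2\equiv w_1w_2$; both sides are less than $p$, so they are equal, and there are at most $\sum_{n\le p}\tau_2(n)^2\le p(1+\log p)^3$ solutions. The resulting error bound is $p^{3/2}(1+\log p)^3$, too large by more than $\sqrt p$.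

The second ignores $J$ and works in $\ell^2(G)$. Write $N=f+g$ with $f$ the principal part. Since $NN'-ff'=gN'+fg'$ for any splittings, and $h$ is injective, the error is at most $\|g\|\|N\|+\|f\|\|g\|\le2p(1+\log p)^3$. This is much better: only a power of $\log p$ is lost. But it is still a loss, and a more careful evaluation of $\|g\|$ and $\|N\|$ cannot remove it. The equation $u_1u_2=w_1w_2$ always has the solutions $(w_1,w_2)=(u_1,u_2)$ and $(u_2,u_1)$, so
$$\|N\|^2\ge2X^2-X\sim2p,\qquad \|g\|^2=\|N\|^2-\frac{X^4}{p-1}\ge(1-o(1))p .$$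
Thus $\|g\|\|N\|\ge(\sqrt2-o(1))p$, already larger than the main term $\sim p$. This is the exact point at which the plain argument stops.

So what we need is modest: make the nonprincipal part smaller by a power of the logarithm. We are allowed to enlarge the boxes by a power of $\log m$, and here is how to spend this freedom. Multiply one variable in each product by a prime $v\le Z=(\log m)^A$. Each coefficient $U(\chi)$ then becomes $V(\chi)U(\chi)$ with $V(\chi)=\sum_{v\le Z}\chi(v)$. If $|V(\chi)|\le V(\chi_0)/K$ with $K$ a large power of $\log m$, the contribution of $\chi$ to $\|g\|^2$ drops by $K^2$ relative to the main term. We do not claim this for all $\chi$. A high moment of $V$ shows that the exceptional $\chi$ are few: at most a small power of $m$. For few characters the first method works, since the power saving in $J$ beats a small power of $m$. One obstruction remains for composite $m$: $J$ saves only a power of the conductor, so characters of small conductor need separate treatment. For them Pólya–Vinogradov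 shows that $U$ itself is small.

Finally, parity. If $m$ is even and all variables are units, they are odd, and $a\,(\text{odd})+b\,(\text{odd})$ is even, never $c$. So for even $m$ we put an extra factor $2$ into the first product. Set $D=1$ if $m$ is odd and $D=2$ if $m$ is even.

**Proposition.** Let $\kappa\ge1$, $\delta\in(0,1]$, $A=24\kappa(\kappa^2+1)$, $Z=(\log m)^A$. There is $m_0(\kappa,\delta)$ such that the following holds for $m\ge m_0$. Let $(abc,m)=1$, $1\le k,l\le\kappa$, and let $Y_1,\dots,Y_k,Y_1',\dots,Y_l'\ge m^\delta$ be reals with $\prod Y_i=\prod Y_j'=m$. Then there are primes $v,v'\le Z$ and integers $1\le u_i\le Y_i$, $1\le u_j'\le Y_j'$, all coprime to $m$, with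
$$aD\,v\,u_1\cdots u_k+b\,v'\,u_1'\cdots u_l'\equiv c\pmod m.\tag{2}$$

**Proof of Theorem 1 from the Proposition.** Apply it with $\kappa=l=k$, $\delta=1/k$ and all $Y_i=Y_j'=m^{1/k}$. For $m\ge m_0(k,1/k)$ put
$$x_1=Dvu_1,\quad x_i=u_i\ (2\le i\le k),\qquad x_{k+1}=v'u_1',\quad x_{k+i}=u_i'\ (2\le i\le k).$$
By (2) this solves (1), and $1\le x_i\le2m^{1/k}(\log m)^{A_k}$. For $m<m_0$ take $x_2=\dots=x_{2k}=1$ and $x_1\in[1,m]$ with $ax_1\equiv c-b\pmod m$; then all $x_i\le m_0$. Since $\log(m+2)\ge\log 3>1$, the choice $C_k=\max(2,m_0)$ covers both cases. $\square$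

## 5. Jacobi-type sums to a composite modulus

Put $a^*=Da$. Then $p\nmid a^*$ for every odd prime $p\mid m$, and if $2\mid m$ then $a^*=2a$ with $a$ odd. Let $\bar b$ be the inverse of $b$ mod $m$, and
$$h(r)=\bar b(c-a^*r),\qquad \mathcal R=\{r\bmod m:(r,m)=(h(r),m)=1\},\qquad J(\chi_1,\chi_2)=\sum_{r\in\mathcal R}\chi_1(r)\chi_2(h(r)).$$
By design, $a^*r+b\,h(r)\equiv c$. As an example take $m=4$, $a=b=c=1$. Then $h(r)=1-2r$, so $h(1)\equiv h(3)\equiv3$. Here $\mathcal R=\{1,3\}$, and $h$ is $2$-to-$1$. With $D=1$ the set $\mathcal R$ would have been empty.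

**Lemma 1.** If $q$ is the lcm of the conductors of $\chi_1,\chi_2$, then $|J(\chi_1,\chi_2)|\le2m\,q^{-1/3}$. Moreover $|\mathcal R|\ge\varphi(m)^2/(2m)$.

**Step 1: reduction to prime powers.** The aim is to treat one prime at a time. The class $h(r)$ mod $p^\alpha$ depends only on $r$ mod $p^\alpha$, and membership in $\mathcal R$ is a condition at each prime. So by the Chinese Remainder Theorem $J=\prod_{p^\alpha\|m}J_p$, where $J_p$ is the analogous sum mod $p^\alpha$ with the $p$-components of $\chi_1,\chi_2$. Let these have conductors $p^{\beta_1},p^{\beta_2}$ and put $\beta=\max(\beta_1,\beta_2)$; then $q=\prod_pp^{\beta}$. It suffices to show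
$$|J_p|\le c_p\,p^{\alpha-\beta/3},\qquad c_2=2,\quad c_p=1\ (p>2).\tag{3}$$
For $\beta=0$ this is trivial, as there are at most $p^\alpha$ terms. For $\beta\ge1$ the summand and the coprimality conditions depend only on $r$ mod $p^\beta$. Hence $J_p=p^{\alpha-\beta}J^{(\beta)}$, with $J^{(\beta)}$ the corresponding sum mod $p^\beta$.

**Step 2: $\beta=1$.** Here we recognize a Jacobi sum. Since no character has conductor $2$, $p$ is odd. Put $r=ca^{*-1}s$, so that $h(r)=\bar bc(1-s)$ and
$$|J^{(1)}|=\Big|\sum_{s\ne0,1}\chi_1(s)\chi_2(1-s)\Big| .$$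
If both characters are nontrivial mod $p$, this is $\sqrt p$ or $1$. If exactly one is trivial, the sum is that of a nontrivial character over all units except $1$, which is $-1$. So $|J_p|\le p^{\alpha-1}\sqrt p\le p^{\alpha-1/3}$.

**Step 3: $\beta\ge2$.** The aim is to replace the sum by a count of solutions of a linear congruence, by averaging over multiplicative shifts close to $1$. Let $\gamma=\lceil\beta/2\rceil\le\beta-1$ and $e=\beta-\gamma=\lfloor\beta/2\rfloor\ge1$, and regard $\chi_1,\chi_2$ as characters mod $p^\beta$. Since $2\gamma\ge\beta$,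
$$(1+p^\gamma s)(1+p^\gamma t)\equiv1+p^\gamma(s+t)\pmod{p^\beta},$$
so $t\mapsto\chi_i(1+p^\gamma t)$ is an additive character mod $p^e$: there is an integer $\lambda_i$ with $\chi_i(1+p^\gamma t)=\exp(2\pi i\lambda_it/p^e)$.

We claim that $p\nmid\lambda_1$ or $p\nmid\lambda_2$. If $p\mid\lambda_i$, then, since $p^{\beta-1}t=p^\gamma\cdot p^{e-1}t$, we get $\chi_i(1+p^{\beta-1}t)=\exp(2\pi i\lambda_it/p)=1$ for all $t$, so the conductor of $\chi_i$ divides $p^{\beta-1}$. This cannot happen for both $i$, because $\beta=\max(\beta_1,\beta_2)$.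

The substitution $r\mapsto r(1+p^\gamma t)$ permutes the range of summation, because it does not change $r$ mod $p$ and is invertible. Moreover
$$c-a^*r(1+p^\gamma t)=(c-a^*r)\bigl(1-p^\gamma t\,a^*r(c-a^*r)^{-1}\bigr).$$
So the summand at $r(1+p^\gamma t)$ is the summand at $r$ times $\exp\!\big(2\pi i\,t\,(\lambda_1-\lambda_2a^*r(c-a^*r)^{-1})/p^e\big)$. Averaging over $t$ mod $p^e$ kills every $r$ for which the bracket is not divisible by $p^e$. Hence $|J^{(\beta)}|$ is at most the number of $r$ mod $p^\beta$ with $p\nmid r(c-a^*r)$ and $\lambda_1\equiv\lambda_2a^*r(c-a^*r)^{-1}\pmod{p^e}$. Multiplying by $c-a^*r$, the last condition becomes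
$$(\lambda_1+\lambda_2)\,a^*r\equiv\lambda_1c\pmod{p^e}.\tag{4}$$

Let $p$ be odd. If $p\mid\lambda_1+\lambda_2$, then $p\nmid\lambda_1$, since otherwise $p$ would divide both. The left side of (4) is $0$ mod $p$ and the right side is not, so there is no solution. If $p\nmid\lambda_1+\lambda_2$, then $r$ is unique mod $p^e$. So $|J^{(\beta)}|\le p^{\beta-e}$.

Let $p=2$, so $a^*=2a$ is even. If $\lambda_1$ is odd, (4) fails by parity. If $\lambda_1$ is even, then $\lambda_2$ and $\lambda_1+\lambda_2$ are odd, so $(\lambda_1+\lambda_2)a^*$ is twice an odd number, and (4) has at most $2$ solutions mod $2^e$. So $|J^{(\beta)}|\le2\cdot2^{\beta-e}$.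

In all cases $|J_p|\le c_pp^{\alpha-\beta}p^{\beta-e}=c_pp^{\alpha-e}$. Finally $e=\lfloor\beta/2\rfloor\ge\beta/3$: for $\beta=2$ this is $1\ge2/3$, and for $\beta\ge3$ we have $\lfloor\beta/2\rfloor\ge(\beta-1)/2\ge\beta/3$. This proves (3), and multiplying over $p$ gives $|J|\le2mq^{-1/3}$.

**Step 4: the size of $\mathcal R$.** This is needed for the main term. We have $|\mathcal R|=\prod_{p^\alpha\|m}\rho_p$. For $p=2$, if $r$ is odd then $h(r)=\bar b(c-2ar)$ is odd automatically, so $\rho_2=2^{\alpha-1}\ge2^\alpha(1-\frac12)^2$. For odd $p$ we exclude two distinct classes mod $p$, namely $0$ and $ca^{*-1}$, so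
$$\rho_p=p^\alpha\Big(1-\frac2p\Big)=p^\alpha\Big(\Big(1-\frac1p\Big)^2-\frac1{p^2}\Big)=p^\alpha\Big(1-\frac1p\Big)^2\Big(1-\frac1{(p-1)^2}\Big).$$
The numbers $p-1$ for odd primes $p$ are distinct integers at least $2$, so $\prod_{p>2}(1-(p-1)^{-2})\ge\prod_{n\ge2}(1-n^{-2})=\frac12$. Hence $|\mathcal R|\ge m(\varphi(m)/m)^2\cdot\frac12$. $\square$

## 6. Proof of the Proposition: an extra prime and three classes of characters

Constants in $\ll$ and $o(1)$ (as $m\to\infty$) depend only on $\kappa,\delta$, and $m$ is as large as needed in terms of these. For $\chi$ mod $m$ let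
$$V(\chi)=\sum_{p\le Z,\ p\nmid m}\chi(p),\quad U_i(\chi)=\sum_{u\le Y_i}\chi(u),\quad U=\prod_iU_i,\quad U_j'(\chi)=\sum_{u\le Y_j'}\chi(u),\quad U'=\prod_jU_j',$$
and let $V_0,U_0,U_0'$ be the values at $\chi_0$. Clearly $|V(\chi)|\le V_0$, $|U_i(\chi)|\le Y_i$, and $|U|,|U'|\le m$.

**Step 1: the counting function.** We set up a weighted count whose positivity gives (2). For $r\in G$ let $N(r)$ be the number of $(v,u_1,\dots,u_k)$ with $v\le Z$ prime, $1\le u_i\le Y_i$, all coprime to $m$, and $vu_1\cdots u_k\equiv r$; define $N'(r)$ likewise with the $Y_j'$. By orthogonality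
$$N(r)=\frac1{\varphi(m)}\sum_\chi\bar\chi(r)V(\chi)U(\chi),\qquad N'(r)=\frac1{\varphi(m)}\sum_\chi\bar\chi(r)V(\chi)U'(\chi).$$
Let $T=\sum_{r\in\mathcal R}N(r)N'(h(r))$. If $T>0$, some $r$ has $N(r)>0$ and $N'(h(r))>0$, and then $a^*r+b\,h(r)\equiv c$ is a solution of (2). So we must show $T>0$.

**Step 2: the mean square of $U$.** This is where $\prod Y_i=m$ is used. By orthogonality, $\frac1{\varphi(m)}\sum_\chi|U(\chi)|^2$ is the number of pairs $(u,w)$ of $k$-tuples in the box, with entries coprime to $m$, such that $\prod u_i\equiv\prod w_i\pmod m$. Both products lie in $[1,m]$, so they are equal. By the two facts on $\tau_j$ in Section 3,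
$$\frac1{\varphi(m)}\sum_\chi|U(\chi)|^2\le\sum_{n\le m}\tau_k(n)^2\le\sum_{n\le m}\tau_{k^2}(n)\le m(1+\log m)^{k^2-1}\ll m(\log m)^{\kappa^2-1}.\tag{5}$$
The same bound holds for $U'$, since $l\le\kappa$.

**Step 3: splitting the characters.** We separate the characters that must be handled by Lemma 1 from those handled in $\ell^2$. Put $K=(\log m)^{\kappa^2}$, $Q=m^{1/(2\kappa)}$, and
$$\mathcal E=\{\chi\ne\chi_0:\ \text{conductor of }\chi>Q,\ |V(\chi)|\ge V_0/K\}.$$
Let $\mathcal F$ be the set of all other nonprincipal characters; each of them has $|V|<V_0/K$ or conductor at most $Q$. Write $N=f+g$, $N'=f'+g'$, where $f,f'$ collect the terms with $\chi\in\{\chi_0\}\cup\mathcal E$ and $g,g'$ those with $\chi\in\mathcal F$. With $\|\cdot\|$ the $\ell^2$ norm on $G$, Parseval and (5) give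
$$\|f\|^2\le\|N\|^2=\frac1{\varphi(m)}\sum_\chi|V|^2|U|^2\ll V_0^2\,m(\log m)^{\kappa^2-1},\tag{6}$$
and similarly for $f',N'$.

**Step 4: $g$ is small.** We bound $\|g\|^2=\frac1{\varphi(m)}\sum_{\chi\in\mathcal F}|V|^2|U|^2$ by more than enough logarithms. Characters with $|V|<V_0/K$ contribute, by (5),
$$\ll V_0^2K^{-2}m(\log m)^{\kappa^2-1}=V_0^2\,m(\log m)^{-\kappa^2-1}.$$

Now let $\chi\ne\chi_0$ have conductor $q\le Q$, so $q>1$, and let $\chi^*$ mod $q$ be the primitive character inducing it. Since $\prod Y_i=m$, some $Y_{i_0}\ge m^{1/k}\ge m^{1/\kappa}$. Removing the condition $(u,m)=1$ by Möbius inversion and applying Pólya–Vinogradov,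
$$|U_{i_0}(\chi)|=\Big|\sum_{d\mid m}\mu(d)\chi^*(d)\sum_{w\le Y_{i_0}/d}\chi^*(w)\Big|\ll2^{\omega(m)}\sqrt q\log q\le m^{1/(4\kappa)+o(1)}.$$
Bounding the other factors by $Y_i$,
$$|U(\chi)|\le\frac m{Y_{i_0}}\,m^{1/(4\kappa)+o(1)}\le m^{1-3/(4\kappa)+o(1)}.$$
There are at most $\sum_{q\le Q}\varphi(q)\le Q^2=m^{1/\kappa}$ such characters, since each is determined by its $\chi^*$. As $\varphi(m)=m^{1-o(1)}$, they contribute at most
$$\frac1{\varphi(m)}V_0^2\,m^{1/\kappa}\,m^{2-3/(2\kappa)+o(1)}=V_0^2\,m^{1-1/(2\kappa)+o(1)}.$$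
Altogether
$$\|g\|^2\ll V_0^2\,m(\log m)^{-\kappa^2-1},\tag{7}$$
and likewise for $g'$.

**Step 5: removing $g$ and $g'$.** We replace $T$ by the corresponding sum with $f,f'$. If $h(r)\equiv h(r')$, then $Da(r-r')\equiv0$, so $D(r-r')\equiv0\pmod m$, which leaves at most $D\le2$ choices of $r'$. So $h:\mathcal R\to G$ is at most $2$-to-$1$, and $\sum_{r\in\mathcal R}|F(h(r))|^2\le2\|F\|^2$ for any $F$ on $G$. Since
$$N(r)N'(h(r))-f(r)f'(h(r))=g(r)N'(h(r))+f(r)g'(h(r)),$$
Cauchy–Schwarz with (6) and (7) gives
$$\Big|T-\sum_{r\in\mathcal R}f(r)f'(h(r))\Big|\le\sqrt2\,\bigl(\|g\|\|N'\|+\|f\|\|g'\|\bigr)\ll V_0^2\,m(\log m)^{-1}.\tag{8}$$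
The exponent is $\frac12\bigl((-\kappa^2-1)+(\kappa^2-1)\bigr)=-1$; this is why $K=(\log m)^{\kappa^2}$ was chosen.

**Step 6: $\mathcal E$ is small.** We take the highest moment of $V$ for which the congruence between products of primes is still an equality. Let $\ell=\lfloor\log m/\log Z\rfloor$, so $Z^\ell\le m<Z^{\ell+1}$. By orthogonality, $\frac1{\varphi(m)}\sum_\chi|V(\chi)|^{2\ell}$ counts the $2\ell$-tuples of primes at most $Z$, not dividing $m$, with $p_1\cdots p_\ell\equiv p_1'\cdots p_\ell'\pmod m$. Both sides lie in $[1,m]$, so they are equal, and by unique factorization $(p_j')$ is a permutation of $(p_j)$. The count is at most $\ell!\,V_0^\ell$. Every $\chi\in\mathcal E$ has $|V|\ge V_0/K$, so $|\mathcal E|(V_0/K)^{2\ell}\le m\,\ell!\,V_0^\ell$, that is,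
$$|\mathcal E|\le m\Big(\frac{K^2\ell}{V_0}\Big)^\ell .$$
Since $\omega(m)\ll\log m$ and $Z=(\log m)^A$ with $A\ge48$, we have $V_0\ge\pi(Z)-\omega(m)\ge Z/(2\log Z)$. Using $m<Z^{\ell+1}$ and $\ell\log Z\le\log m$,
$$|\mathcal E|\le\frac m{Z^\ell}(2K^2\ell\log Z)^\ell\le Z\,2^\ell(\log m)^{(2\kappa^2+1)\ell}\le m^{(2\kappa^2+1)/A+o(1)},\tag{9}$$
because $\ell\le\log m/(A\log\log m)$, so that $Z$ and $2^\ell$ are $m^{o(1)}$ and $(\log m)^\ell\le m^{1/A}$.

**Step 7: the exceptional pairs.** We now use Lemma 1. Inserting the definitions of $f,f'$,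
$$\sum_{r\in\mathcal R}f(r)f'(h(r))=\frac1{\varphi(m)^2}\sum_{\chi_1,\chi_2\in\{\chi_0\}\cup\mathcal E}V(\chi_1)U(\chi_1)V(\chi_2)U'(\chi_2)J(\bar\chi_1,\bar\chi_2).$$
If $(\chi_1,\chi_2)\ne(\chi_0,\chi_0)$, one of the two lies in $\mathcal E$, so the lcm of the conductors exceeds $Q$ and $|J|\le2mQ^{-1/3}=2m^{1-1/(6\kappa)}$. With $|V|\le V_0$ and $|U|,|U'|\le m$, these pairs contribute by (9) at most
$$V_0^2\,m^{1+o(1)}(1+|\mathcal E|)^2m^{-1/(6\kappa)}\le V_0^2\,m^{1-\eta+o(1)},$$
$$\eta=\frac1{6\kappa}-\frac{2(2\kappa^2+1)}A=\frac1{6\kappa}\Big(1-\frac{2\kappa^2+1}{2\kappa^2+2}\Big)>0.$$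
This inequality is what the value $A=24\kappa(\kappa^2+1)$ is for.

**Step 8: the main term.** It remains to bound the pair $(\chi_0,\chi_0)$ from below. By Lemma 1 its contribution is
$$\frac{V_0^2U_0U_0'|\mathcal R|}{\varphi(m)^2}\ge\frac{V_0^2U_0U_0'}{2m}.$$
Since $Y_i\ge m^\delta$ and $2^{\omega(m)}m/\varphi(m)=m^{o(1)}$, Möbius inversion gives, for large $m$,
$$\#\{u\le Y_i:(u,m)=1\}=\sum_{d\mid m}\mu(d)\Big\lfloor\frac{Y_i}d\Big\rfloor\ge Y_i\frac{\varphi(m)}m-2^{\omega(m)}\ge Y_i\frac{\varphi(m)}{2m}.$$
Multiplying over $i$, $U_0\ge m(\varphi(m)/2m)^k$, and likewise $U_0'\ge m(\varphi(m)/2m)^l$. As $k+l\le2\kappa$ and $\varphi(m)/2m<1$, the main term is at least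
$$\tfrac12V_0^2\,m\Big(\frac{\varphi(m)}{2m}\Big)^{2\kappa}\gg V_0^2\,m(\log\log m)^{-2\kappa}.$$
The error in (8) is $\ll V_0^2m/\log m$ and the exceptional pairs give at most $V_0^2m^{1-\eta+o(1)}$. For $m\ge m_0(\kappa,\delta)$ the main term exceeds their sum, so $T>0$. This proves the Proposition, and with it Theorem 1. $\square$

## 7. Boxes with unequal sides: proof of Theorem 3

**Part (a).** The aim is to shrink the given boxes to boxes with $\prod Y_i=m$ exactly, while reserving room for the factor $Dv$. Let $Z=(\log m)^A$ and let $m$ be large in terms of $\kappa,\delta$.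

Replace each $B_i$ by $\min(B_i,m^2)$. The bound $B_i\ge m^\delta$ persists as $\delta\le1$. The product condition persists too: if some $B_i$ changes, the new product is at least $m^2\ge2mZ$. Relabel so that $B_1$ is the largest; since the product is at least $m$, we have $B_1\ge m^{1/k}\ge m^{1/\kappa}$. Put $\tilde B_1=B_1/(2Z)\ge m^{1/(2\kappa)}$ and $\tilde B_i=B_i$ for $i\ge2$. Then $\tilde P=\prod\tilde B_i$ satisfies $m\le\tilde P\le m^{2\kappa}$. Let
$$\theta=\frac{\log m}{\log\tilde P}\in\Big[\frac1{2\kappa},1\Big],\qquad Y_i=\tilde B_i^{\,\theta}\le\tilde B_i .$$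
Then $\prod Y_i=\tilde P^\theta=m$, and $Y_i\ge m^{\delta'}$ with $\delta'=\min(\delta,\frac1{2\kappa})/(2\kappa)$. Do the same for the $B_j'$, and apply the Proposition with $\delta'$. Set $x_1=Dvu_1\le2ZY_1\le B_1$ and $x_i=u_i\le Y_i\le B_i$ for $i\ge2$. Similarly set $y_1=v'u_1'\le ZY_1'\le B_1'$ and $y_j=u_j'\le B_j'$ for $j\ge2$. By (2) this is a solution of the congruence. $\square$

**Part (b).** The aim is to discard sides too short for part (a). If $\varepsilon>1$, the hypothesis also holds with $\varepsilon=1$, so assume $\varepsilon\le1$. Put $x_i=1$ (resp. $y_j=1$) whenever $B_i$ (resp. $B_j'$) is less than $m^{\varepsilon/(2\kappa)}$. On each side at most $\kappa$ boxes are discarded, and their product is at most $m^{\varepsilon/2}$. So the remaining boxes have product at least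
$$m^{1+\varepsilon}\cdot m^{-\varepsilon/2}=m^{1+\varepsilon/2}\ge2m(\log m)^A$$
for large $m$. In particular at least one box remains on each side, since an empty product is $1$. The numbers of remaining variables are between $1$ and $\kappa$, and each remaining side is at least $m^{\varepsilon/(2\kappa)}$. Part (a) with the same $\kappa$ and $\delta=\varepsilon/(2\kappa)$ gives the remaining variables. $\square$
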